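
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The first nodal set of an elongated convex domain\\ can be nearly tangent to the long direction}


\begin{abstract}
For a bounded convex domain $\Omega\subset\mathbf R^n$ let $P(e)$ be the rate at which the first Dirichlet eigenvalue decreases when $\Omega$ is stretched in the direction $e$. Let $v_1$ minimize $P$ over unit vectors, and let $v_2$ minimize $P$ over unit vectors orthogonal to $v_1$. It was conjectured that every unit vector $v$ tangent to the nodal set of a second Dirichlet eigenfunction satisfies $|v\cdot v_1|\le C(n)\,P(v_1)/P(v_2)$. We disprove this in every dimension $n\ge3$: there are convex polyhedra with simple second eigenvalue for which $P(v_1)/P(v_2)$ is arbitrarily small while $|v\cdot v_1|$ is arbitrarily close to $1$. The polyhedra have a long tail in which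 the relevant eigenfunctions are tiny, so that $P$ does not notice it. The nodal set nevertheless runs up the tail, whose side walls are almost perpendicular to $v_1$, and near its highest point it has a tangent direction almost parallel to $v_1$.
\end{abstract}

\section{Introduction}

\subsection{The question}
Let $n\ge3$ and let $\Omega\subset\mathbf R^n$ be a bounded convex domain with Dirichlet eigenvalues $0<\lambda_1<\lambda_2\le\lambda_3\le\cdots$ of $-\Delta$. Let $u$ be a second eigenfunction, so that $\Delta u=-\lambda_2u$ in $\Omega$ and $u=0$ on $\partial\Omega$, and let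
\[
\Lambda=\{p\in\Omega:\ u(p)=0\}
\]
be its nodal set. If $\Omega$ is long in one direction and short in all others, one expects $\Lambda$ to cut $\Omega$ across the long direction. A quantitative form of this needs a definition of ``long direction'' that is adapted to eigenfunctions rather than to diameters. One such definition uses the first eigenvalue. For a unit vector $e$ and $t\ge0$ put
\[
\Omega(t,e)=\{p+se:\ p\in\Omega,\ 0\le s\le t\},\qquad
P(e)=-\frac{d}{dt}\,\lambda_1(\Omega(t,e))\Big|_{t=0}.
\]
Choose a unit vector $v_1$ with $P(v_1)=\min P$, and then a unit vector $v_2\perp v_1$ with $P(v_2)=\min_{v\perp v_1}P(v)$. (Section~\ref{sec:P} recalls why the derivative and the minima exist.)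

The box is the simplest example. If $\Omega=\prod_j(-L_j,L_j)$, then $\lambda_1=\frac{\pi^2}4\sum_jL_j^{-2}$, and stretching in the $j$-th coordinate direction replaces the side $2L_j$ by $2L_j+t$, so
\[
P(e_j)=-\frac{d}{dt}\,\frac{\pi^2}{(2L_j+t)^2}\Big|_{t=0}=\frac{\pi^2}{4L_j^3}.
\]
Among the coordinate directions $P$ is smallest along the longest side, and a small ratio of the two smallest values of $P(e_j)$ means strong elongation. If $L_1>L_j$ for all $j\ge2$, then $\Lambda$ is the middle slice perpendicular to $e_1$, and its tangent vectors are all orthogonal to $e_1$. For a general convex domain one would guess that $\Lambda$ is tilted at most by an amount controlled by the elongation. This is Conjecture~3 of \cite{problem}: \emph{there is a constant $C$ depending only on $n$ such that}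
\begin{equation}\label{eq:conj}
|v\cdot v_1|\le C\,\frac{P(v_1)}{P(v_2)}
\end{equation}
\emph{for every unit vector $v$ tangent to $\Lambda$}, at any point where $\Lambda$ is a smooth hypersurface.

\subsection{The result}

\begin{theorem}\label{thm:main}
Let $n\ge3$ and $0<h\le\frac1{16n}$. There is a bounded convex polyhedron $\Omega\subset\mathbf R^n$ with $\lambda_2(\Omega)$ simple such that, for every admissible choice of $v_1,v_2$,
\[
\frac{P(v_1)}{P(v_2)}\le\tfrac52\sqrt n\,h,
\]
and such that at some point where $\Lambda$ is a smooth hypersurface there is a unit tangent vector $v$ with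
\[
|v\cdot v_1|\ge1-5nh .
\]
\end{theorem}

\begin{corollary}\label{cor:false}
Conjecture~3 of \cite{problem} is false in every dimension $n\ge3$. More generally, if $F$ is nondecreasing on $(0,\infty)$ and $|v\cdot v_1|\le F(P(v_1)/P(v_2))$ always holds in dimension $n$, then $\lim_{s\to0^+}F(s)\ge1$.
\end{corollary}

\begin{proof}
Always $P>0$, by \eqref{eq:sup} below, since $\Omega(s,e)$ is strictly larger than $\Omega$. As $F$ is nondecreasing, Theorem~\ref{thm:main} gives $1-5nh\le F(\frac52\sqrt n\,h)$ for all small $h>0$; let $h\to0$. The conjecture would give the bound with $F(s)=Cs$, whose limit at $0$ is $0$.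
\end{proof}

Thus, as $P(v_1)/P(v_2)\to0$, nothing better than the trivial bound $|v\cdot v_1|\le1$ holds, even for convex polyhedra with simple $\lambda_2$.

\section{The idea}\label{sec:idea}

\subsection{What \texorpdfstring{$P$}{P} does not see}
For orientation only: for smooth boundaries Hadamard's variation formula suggests $P(e)=\int_{\partial\Omega}(e\cdot\nu)_+\,|\partial_\nu\varphi|^2$, where $\varphi$ is the normalized first eigenfunction and $\nu$ the outer normal. So $P$ ignores those parts of $\Omega$ in which $\varphi$ is tiny. The nodal set, however, is not sensitive to the \emph{size} of $u$, only to its sign. To defeat \eqref{eq:conj} we attach to a flat box a \emph{tail} in which low eigenfunctions are extremely small, and shape the tail so that the nodal set must turn inside it.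

Work in $\mathbf R^3$ with coordinates $(x,y,z)$. The bulk is the box $(-1,1)\times(0,h)\times(-\varepsilon,\varepsilon)$ with $\varepsilon\ll h\ll1$; its long direction is $e_x$. The tail continues in the direction of increasing $y$, and its thickness in $z$ slowly decreases. Since the first eigenvalue of a fiber of half-thickness $\varepsilon\tau$ is $\frac{\pi^2}{4\varepsilon^2}\tau^{-2}$, even a slight decrease of $\tau$ acts, as $\varepsilon\to0$, like an infinitely high potential barrier.

\subsection{From vertical walls to leaning walls}\label{sub:model}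
Let $S$ be the cross section in the $(y,z)$-plane, bulk and tail together, and $A(y,z)$ its positive first eigenfunction. Suppose first that the tail keeps its full width $|x|<1$, so that the domain is the product $(-1,1)\times S$. Then for small $\varepsilon$ the second eigenfunction is exactly
\[
u(x,y,z)=\sin(\pi x)\,A(y,z),
\]
because $\lambda_2(S)-\lambda_1(S)$ is about $3\pi^2/h^2$ (Lemma~\ref{lem:limit} below), much more than the cost $\pi^2-\frac{\pi^2}4$ of one more oscillation in $x$. The quotient $f=u/A$ equals $\sin\pi x$ all the way up the tail, however small $A$ is.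

Now let the side walls of the tail lean inward, $a(y)<x<b(y)$. The product structure is lost, but $f=u/A$ still satisfies
\begin{equation}\label{eq:drift}
\Delta f+2\nabla\log A\cdot\nabla f+\mu f=0,\qquad \mu=\lambda_2-\lambda_1(S)\approx\pi^2 .
\end{equation}
In the tail $-\partial_y\log A$ is huge, so the dominant term is $2(\partial_y\log A)\,f_y$. If only this term were present, then $f_y=0$: the values of $f$ on a horizontal line at the entrance of the tail, which are close to $\sin\pi x$, would be carried straight up along the lines $x=\text{const}$. Because the walls lean inward, every vertical line going down from a point of the tail reaches the entrance before it meets a wall. So we expect $f\approx\sin\pi x$ inside the tail, and $\Lambda$ to follow the plane $x=0$.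

Finally make the two walls lean at different rates, $a(y)=-1+3h(y-h)$ and $b(y)=1-h(y-h)$ for $y\ge h$. They meet at $x=\frac12$, so the plane $x=0$ runs into the left wall well before the top (Figure~\ref{fig:D}). (With equal rates the domain would be symmetric in $x$, $u$ would be odd in $x$, and $\Lambda$ would contain the slice $x=0$: nothing would happen.) Both walls have normals within $O(h)$ of $\pm e_x$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill[gray!25] (-2.5,0) rectangle (2.5,0.8);
\draw[thick] (-2.5,0)--(2.5,0)--(2.5,0.8)--(1.25,5.3)--(-2.5,0.8)--cycle;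
\draw[dotted] (-3,0.8)--(3,0.8) node[right]{$y=h$};
\draw[dotted] (-3,1.55)--(3,1.55) node[right]{$y=y_1$};
\draw[dotted] (-3,4.55)--(3,4.55) node[right]{$y=y_2$};
\draw[very thick,dashed] (0,0)--(0,2.9) .. controls (0,3.15) and (-0.096,3.372) .. (-0.25,3.5);
\node at (-1.2,0.35) {$u<0$};
\node at (1.2,0.35) {$u>0$};
\node[left] at (-0.95,2.9) {$x=a(y)$};
\node[right] at (1.9,3.2) {$x=b(y)$};
\node[above] at (1.25,5.3) {$(\frac12,h+M)$};
\draw[->] (-4,0)--(-3.3,0) node[right]{$x$};
\draw[->] (-4,0)--(-4,0.7) node[above]{$y$};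
\end{tikzpicture}
\caption{Schematic view of the plane polygon $D$ over which the domain $\Omega_3$ lies; $\Omega_3$ has half-thickness $\varepsilon\tau(y)$ in the third direction $z$. Shaded: the bulk $R=(-1,1)\times(0,h)$. The picture is not to scale: the tail has height $M=\frac1{2h}$, so the slanted walls are almost vertical. Dashed: the expected trace of the nodal set. It follows $x=0$ up the tail and meets the left wall at a right angle, so that there it is almost horizontal.}
\label{fig:D}
\end{figure}

\subsection{What happens at the top: the planar case}\label{sub:planar}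
We look at the \emph{highest} point $\hat X$ of the closed nodal set, first in a plane domain. If $\hat X$ is an interior point, the nodal line should be horizontal there, and $e_x$ is tangent to it. So let $\hat X$ lie on a flat piece of an almost vertical wall. Extend $u$ by odd reflection in the wall. The lowest-order Taylor polynomial $q$ of the extension at $\hat X$ is harmonic and odd, so in polar coordinates with the wall on $\vartheta=0,\pi$ it is a multiple of $\varrho^k\sin k\vartheta$. If $k=1$, the zero set of the extension near $\hat X$ is a single smooth curve, namely the wall itself, and there is no nodal point nearby; hence $k\ge2$. If $k=2$, the only zero ray of $q$ inside the domain is $\vartheta=\frac\pi2$: the nodal line leaves the wall \emph{orthogonally}, that is, along the normal of the wall. To exclude $k\ge3$, note that $u$ has one sign above $\hat X$, so $q$ has one sign on the sector between the wall and the horizontal line through $\hat X$. This sector has an opening close to $\frac\pi2$, larger than $\frac\pi3$,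 while $\varrho^k\sin k\vartheta$ changes sign in every sector of opening larger than $\frac\pi k$. Hence $k=2$.

So in either case $\Lambda$ has, at or near $\hat X$, a tangent vector close to $\pm e_x$ and hence to $\pm v_1$. In $\mathbf R^3$ the same argument needs a substitute for the explicit form of $q$ (Lemma~\ref{lem:wedge}) and a device that keeps the highest point away from the walls $|z|=\varepsilon\tau$ (the function $\Psi$ in Section~\ref{sec:top}).

\subsection{Plan}
Section~\ref{sec:conv} collects standard facts. Section~\ref{sec:domain} defines $\Omega$ and computes the limit $\varepsilon\to0$. Section~\ref{sec:P} estimates $P$. Section~\ref{sec:entrance} describes $f$ and $\partial_y\log A$ at the entrance of the tail. Section~\ref{sec:transport} makes the transport heuristic rigorous by barriers; we never show that $f\approx\sin\pi x$ in the tail, only that $u$ has the right signs on two levels $y=y_1,y_2$, which suffices. Section~\ref{sec:top} studies the highest point of $\Lambda$, and Section~\ref{sec:end} concludes.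

\section{Conventions and standard facts}\label{sec:conv}

All eigenvalues and eigenfunctions are Dirichlet, and $t_+=\max(t,0)$. Two theorems of Brascamp and Lieb \cite{BL} are used.
\begin{itemize}
\item[(BM)] $\lambda_1((1-s)K+sK')\le(1-s)\lambda_1(K)+s\lambda_1(K')$ for bounded convex domains $K,K'$ and $0\le s\le1$.
\item[(LC)] The positive first eigenfunction of a bounded convex domain is log-concave.
\end{itemize}
We also use two elementary facts about an eigenfunction $\varphi$, with eigenvalue $\gamma$, of a bounded convex domain $K$.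

\emph{Boundary continuity: $\varphi$ is continuous on $\overline K$ and vanishes on $\partial K$.} First, $\varphi$ is bounded, since the heat semigroup maps $L^2$ to $L^\infty$. For $p\in\partial K$ let $d(X)$ be the distance of $X$ to a supporting hyperplane at $p$, and let $w=\frac12d(\ell-d)$ with $\ell=\operatorname{diam}K$. Then $w\ge0$ and $-\Delta w=1$ in $K$. With $c=\gamma\|\varphi\|_\infty$ we get $-\Delta(\pm\varphi-cw)=\pm\gamma\varphi-c\le0$, and $(\pm\varphi-cw)_+\in H^1_0(K)$ because it lies between $0$ and $(\pm\varphi)_+$. By the weak maximum principle $|\varphi|\le cw$, and $w(X)\to0$ as $X\to p$.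

\emph{Reflection: near a point in the relative interior of a flat face of $\partial K$, the odd reflection of $\varphi$ in the face is a real-analytic solution of $\Delta U=-\gamma U$.} The odd extension $U$ of $\varphi$ is in $H^1$ of a small ball. In the weak equation, the part of a test function that is even under the reflection contributes zero by symmetry. The odd part vanishes on the face, so it is an admissible test function in the half-ball. Hence $U$ is a weak solution, and solutions of $\Delta U=-\gamma U$ are real-analytic.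

\section{The domain and its thin limit}\label{sec:domain}

\subsection{The domain}
Fix $n\ge3$ and $0<h\le\frac1{16n}$, and let $M=\frac1{2h}$. Set
\[
a(y)=-1+3h(y-h)_+,\qquad b(y)=1-h(y-h)_+,\qquad \tau(y)=1-h(y-h)_+,
\]
\[
D=\{(x,y):0<y<h+M,\ a(y)<x<b(y)\},\qquad
\Omega_3=\{(x,y,z):(x,y)\in D,\ |z|<\varepsilon\tau(y)\},
\]
\[
\Omega=\Omega_3\times(-\varepsilon,\varepsilon)^{n-3}.
\]
Since $a$ is convex and $b,\tau$ are concave, all piecewise linear, $\Omega$ is a bounded convex polyhedron. At $y=h+M$ we have $a=b=\frac12$, and $\frac12\le\tau\le1$ on $[0,h+M]$, with $\tau=1$ for $y\le h$ and $\tau$ nonincreasing. Put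
\[
R=(-1,1)\times(0,h)=D\cap\{y<h\},\qquad S=\{(y,z):0<y<h+M,\ |z|<\varepsilon\tau(y)\},\qquad E=\frac{\pi^2}{4\varepsilon^2}.
\]
The plane domain $S$ is convex; this is what allows (LC) to be applied to it. ``For small $\varepsilon$'' means: for all $\varepsilon<\varepsilon_0$, where $\varepsilon_0\le h/2$ depends on $n$, $h$ and the other parameters fixed before. Limits without further comment are for $\varepsilon\to0$.

\subsection{The limit \texorpdfstring{$\varepsilon\to0$}{epsilon to 0}}
Both $\Omega_3$ and $S$ are thin in $z$, with full half-thickness $\varepsilon$ only over the bulk. The lemma treats them together: after the energy $E$ of the $z$-direction is subtracted, only the bulk remains.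

\begin{lemma}\label{lem:limit}
Let $(U_\varepsilon,D',D_0)$ be $(\Omega_3,D,R)$ or $(S,(0,h+M),(0,h))$, let $X$ denote the variable in $D'$, and let $\beta_1\le\beta_2\le\cdots$ be the eigenvalues of $-\Delta$ on $D_0$. Then for every $k$
\[
\lambda_k(U_\varepsilon)\le E+\beta_k,\qquad \lambda_k(U_\varepsilon)-E\to\beta_k .
\]
If $k\le2$, $\beta_1<\beta_2<\beta_3$, and $u_\varepsilon$ is a $k$-th eigenfunction of $U_\varepsilon$ with $\int u_\varepsilon^2=\varepsilon$, then up to sign $u_\varepsilon(X,\varepsilon Z)\to w_k(X)\cos\frac{\pi Z}2$ in $L^2(D'\times(-1,1))$ (extension by $0$), where $w_k$ is the normalized $k$-th eigenfunction of $D_0$.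
\end{lemma}

\begin{proof}
The upper bound follows from $U_\varepsilon\supset D_0\times(-\varepsilon,\varepsilon)$, which has the eigenvalues $\beta_i+j^2E$.

Let $v^1,\dots,v^k$ be first $k$ eigenfunctions of $U_\varepsilon$ written in the variables $(X,Z)$, $Z=z/\varepsilon$, extended by $0$ to $D'\times(-1,1)$ and orthonormal there. For $v=\sum c_iv^i$ with $\sum c_i^2=1$,
\[
\int|\nabla_Xv|^2+\varepsilon^{-2}\int|v_Z|^2=\sum c_i^2\lambda_i\le E+\beta_k,\qquad \lambda_i=\lambda_i(U_\varepsilon).
\]
On the fiber over $X$, $v$ is supported in $|Z|\le\tau$, so $\int|v_Z|^2dZ\ge\frac{\pi^2}{4\tau^2}\int v^2dZ$. Hence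
\begin{equation}\label{eq:energy}
\int|\nabla_Xv|^2+E\int(\tau^{-2}-1)v^2\le\sum c_i^2(\lambda_i-E)\le\beta_k .
\end{equation}
For each $s>0$ the weight $\tau^{-2}-1$ is bounded below by a positive constant on $\{y>h+s\}$, and $E\to\infty$, so $v^i\to0$ in $L^2(\{y>h+s\})$.

Next we isolate the first mode in $Z$. Write $v^i=w^i_\varepsilon(X)\cos\frac{\pi Z}2+v^{i,\perp}$ with $\int_{-1}^1v^{i,\perp}\cos\frac{\pi Z}2\,dZ=0$; note $\int_{-1}^1\cos^2\frac{\pi Z}2\,dZ=1$. The second Dirichlet eigenvalue of $(-1,1)$ is $\pi^2$, so $\int|v^{i,\perp}_Z|^2\ge\pi^2\int|v^{i,\perp}|^2$ and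
\[
\beta_k\ge\lambda_i-E\ge\varepsilon^{-2}\int|v^i_Z|^2-E\int(v^i)^2\ge\frac{3\pi^2}{4\varepsilon^2}\,\|v^{i,\perp}\|^2 .
\]
Thus $v^{i,\perp}\to0$ in $L^2$.

By \eqref{eq:energy} the $w^i_\varepsilon$ are bounded in $H^1_0(D')$. Along a subsequence $w^i_\varepsilon\rightharpoonup w^i$ weakly in $H^1_0(D')$ and strongly in $L^2$. The $w^i$ are orthonormal and vanish for $y>h$. They lie in $H^1_0(D_0)$: extend $w^i$ by $0$; contractions about the center of $D_0$ approximate it in $H^1$ by functions with compact support in $D_0$, which can be mollified. By lower semicontinuity and \eqref{eq:energy},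
\[
\int\Big|\nabla\sum c_iw^i\Big|^2\le\liminf\sum c_i^2(\lambda_i-E)\le\liminf(\lambda_k-E)\qquad\text{whenever }\sum c_i^2=1 .
\]
By min--max $\beta_k\le\liminf(\lambda_k-E)$, so with the upper bound $\lambda_k-E\to\beta_k$ along the subsequence. Every sequence $\varepsilon\to0$ has such a subsequence, so this holds for $\varepsilon\to0$.

Moreover $\int|\nabla w^1|^2\le\beta_1$, and for $k=2$ also $w^2\perp w^1$ and $\int|\nabla w^2|^2\le\beta_2$. If $\beta_1<\beta_2<\beta_3$, this forces $w^1$ and then $w^2$ to be the eigenfunctions for $\beta_1,\beta_2$, which are unique up to sign. Apply this with $v^k(X,Z)=u_\varepsilon(X,\varepsilon Z)$.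
\end{proof}

For $S$ we have $\beta_k=k^2\pi^2/h^2$. For $\Omega_3$ the eigenvalues of $R$ are $\frac{i^2\pi^2}4+\frac{j^2\pi^2}{h^2}$, and since $h$ is small,
\[
\beta_1=\frac{\pi^2}4+\frac{\pi^2}{h^2}<\beta_2=\pi^2+\frac{\pi^2}{h^2}<\beta_3=\frac{9\pi^2}4+\frac{\pi^2}{h^2}.
\]
From now on $\beta_1,\beta_2,\beta_3$ are these three numbers. For small $\varepsilon$, $\lambda_2(\Omega_3)$ is simple. Let
\begin{itemize}
\item $u$ be the second eigenfunction of $\Omega_3$, $\lambda=\lambda_2(\Omega_3)$, $\int u^2=\varepsilon$;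
\item $A=A(y,z)>0$ be the first eigenfunction of $S$, $\alpha=\lambda_1(S)$, $\int A^2=\varepsilon$.
\end{itemize}
With the right sign of $u$, Lemma~\ref{lem:limit} gives in $L^2$
\begin{equation}\label{eq:limits}
A(y,\varepsilon Z)\to\sqrt{\tfrac2h}\,\sin\tfrac{\pi y}h\cos\tfrac{\pi Z}2,\qquad
u(x,y,\varepsilon Z)\to\sqrt{\tfrac2h}\,\sin(\pi x)\sin\tfrac{\pi y}h\cos\tfrac{\pi Z}2
\end{equation}
for $0<y<h$, and limit $0$ for $y>h$. Put $\mu=\lambda-\alpha$. Then $\mu\to\pi^2$, so $0<\mu\le11$ for small $\varepsilon$.

By symmetry $A$ is even in $z$. As $\lambda$ is simple, $u$ is even or odd in $z$; its limit is nonzero and even, so $u$ is even in $z$ for small $\varepsilon$.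

\subsection{Reduction to three dimensions}
The eigenvalues of $\Omega$ are $\lambda_k(\Omega_3)+\sum_ij_i^2E$ with integers $j_i\ge1$. Since $3E>\lambda_2(\Omega_3)-\lambda_1(\Omega_3)$ for small $\varepsilon$, the second eigenvalue $\lambda_2(\Omega)=\lambda+(n-3)E$ is simple, with eigenfunction $u(x,y,z)\prod_i\cos\frac{\pi z_i}{2\varepsilon}$. So the nodal set of $\Omega$ is
\begin{equation}\label{eq:product}
\Lambda=\Lambda_3\times(-\varepsilon,\varepsilon)^{n-3},\qquad \Lambda_3=\{u=0\}\cap\Omega_3 .
\end{equation}

\section{The function \texorpdfstring{$P$}{P}}\label{sec:P}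

\subsection{\texorpdfstring{$P$}{P} as a supremum}
Let $\Omega$ first be any bounded convex domain. Since $\Omega(t,e)=\Omega+t[0,e]$ is Minkowski-linear in $t$, (BM) shows that $t\mapsto\lambda_1(\Omega(t,e))$ is convex on $[0,\infty)$. Difference quotients of a convex function are monotone, so $P(e)$ exists as a limit, a priori possibly $+\infty$, and
\begin{equation}\label{eq:sup}
P(e)=\sup_{s>0}\frac{\lambda_1(\Omega)-\lambda_1(\Omega(s,e))}s .
\end{equation}
This is convenient for lower bounds: \emph{any} $s>0$, not just small $s$, gives one.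

Place the origin so that the closed ball of radius $\rho_0$ about it lies in $\Omega$. Then $\Omega(s,e)\subset(1+\frac s{\rho_0})\Omega$, so $\lambda_1(\Omega(s,e))\ge(1+\frac s{\rho_0})^{-2}\lambda_1(\Omega)$ and $P(e)\le2\lambda_1(\Omega)/\rho_0<\infty$. If $\tilde e$ is a unit vector with $|e-\tilde e|\le\delta$, then $\Omega(s,e)\subset(1+\frac{s\delta}{\rho_0})\Omega(s,\tilde e)$, and the same with $e,\tilde e$ exchanged, so $e\mapsto\lambda_1(\Omega(s,e))$ is continuous. As a supremum of continuous functions $P$ is lower semicontinuous, so it attains its minimum on compact sets, and $v_1,v_2$ exist.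

From now on $\Omega$ is the polyhedron of Section~\ref{sec:domain}. We show that $P(e_x)$ is of order at most $h^{-2}$, while directions away from $e_x$ have much larger $P$.

\subsection{Upper bound for \texorpdfstring{$P(e_x)$}{P(ex)}}
The total eigenvalue contains multiples of the huge number $E$, so a dilation of all variables would give only a useless bound. We dilate $x$ and $y$ but not $z$. The monotonicity of $\tau$ makes this possible.

\begin{lemma}\label{lem:Pupper}
$P(e_x)\le\lambda_1(\Omega_3)-E\le\frac{\pi^2}4+\frac{\pi^2}{h^2}\le\frac{5\pi^2}{4h^2}$.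
\end{lemma}

\begin{proof}
Since $\Omega(s,e_x)=\Omega_3(s,e_x)\times(-\varepsilon,\varepsilon)^{n-3}$, we may work with $\Omega_3$. Let $X_1=(-1,\frac h2)$ and $X_2=(1,\frac h2)$, both in $\overline D$, and let $T(X)=(1+\frac s2)X-\frac s2X_1$ be the dilation by $1+\frac s2$ about $X_1$.

Let $X\in D$ and $0\le s'\le s$. Then $s'e_x=\frac s2(X_3-X_1)$ with $X_3$ in the segment $[X_1,X_2]$, so
\[
X+s'e_x=T(X'),\qquad X'=\frac{X+\frac s2X_3}{1+\frac s2}\in D .
\]
Let $y$ be the common $y$-coordinate of $X$ and $X+s'e_x$, and $y'$ that of $X'$. Then $y'-\frac h2=(y-\frac h2)/(1+\frac s2)$, so either $y'\le y$ or $y'<\frac h2$. In both cases $\tau(y')\ge\tau(y)$. Hence $\Omega_3(s,e_x)\subset\{(TX',z):(X',z)\in\Omega_3\}$. With $\epsilon_s=1-(1+\frac s2)^{-2}=s+O(s^2)$ this gives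
\[
\lambda_1(\Omega_3(s,e_x))\ge m_s:=\min_{\varphi\in H^1_0(\Omega_3),\,\|\varphi\|=1}\big\{(1-\epsilon_s)\|\nabla_{xy}\varphi\|^2+\|\varphi_z\|^2\big\}.
\]
Let $\varphi$ be a minimizer. Then $m_s\le\lambda_1(\Omega_3)$, and $\|\varphi_z\|^2\ge E$ because all $z$-fibers lie in $(-\varepsilon,\varepsilon)$. So $(1-\epsilon_s)\|\nabla_{xy}\varphi\|^2\le\lambda_1(\Omega_3)-E$ and
\[
m_s=\|\nabla\varphi\|^2-\epsilon_s\|\nabla_{xy}\varphi\|^2\ge\lambda_1(\Omega_3)-\frac{\epsilon_s}{1-\epsilon_s}\,(\lambda_1(\Omega_3)-E).
\]
Thus $\lambda_1(\Omega_3)-\lambda_1(\Omega_3(s,e_x))\le\frac{\epsilon_s}{1-\epsilon_s}(\lambda_1(\Omega_3)-E)$; divide by $s$ and let $s\to0$. The second inequality of the lemma is Lemma~\ref{lem:limit}; the third holds as $h\le1$.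
\end{proof}

\subsection{Lower bound for \texorpdfstring{$P$}{P}}
Let $B=(-1,1)\times(0,h)\times(-\varepsilon,\varepsilon)^{n-2}\subset\Omega$, with half-sides $\ell_x=1$, $\ell_y=\frac h2$ and $\ell_j=\varepsilon$ for the other coordinates. By Lemma~\ref{lem:limit},
\[
0\le\delta_\varepsilon:=\lambda_1(B)-\lambda_1(\Omega)=\beta_1+E-\lambda_1(\Omega_3)\to0 .
\]

\begin{lemma}\label{lem:Plower}
For a unit vector $e$ let $i$ be an index maximizing $|e_j|/\ell_j$. Then
\[
P(e)\ge\frac{n-1}2\,\frac{|e_i|}{\ell_i}\Big(\frac{\pi^2}{4n\ell_i^2}-\delta_\varepsilon\Big).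
\]
\end{lemma}

\begin{proof}
We use \eqref{eq:sup} with a suitable $s$ and $\lambda_1(\Omega(s,e))\le\lambda_1(B+[0,se])$, and we bound the right side by fitting a sheared box into $B+[0,se]$. Translate $B$ so that it is centered at $0$; by reflections of $B$ we may assume all $e_j\ge0$. Then $e_i>0$. Take $s=\frac{2\ell_i}{(n-1)e_i}$ and $c_j=\frac{e_j}{ne_i}$, and consider the points $p$ with
\[
w:=p_i+\ell_i\in\Big(0,\frac{2n\ell_i}{n-1}\Big),\qquad |p_j-c_jw|<\ell_j\quad(j\ne i).
\]
This parallelepiped lies in $B+[0,se]$. Indeed, put $s'=\frac w{ne_i}\in(0,s)$; then $p-s'e$ has $i$-th coordinate $\frac{n-1}nw-\ell_i\in(-\ell_i,\ell_i)$ and $j$-th coordinate $p_j-c_jw\in(-\ell_j,\ell_j)$, so $p-s'e\in B$.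

In the coordinates $w$, $q_j=p_j-c_jw$ (Jacobian $1$) use the test function
\[
\varphi=\sin\frac{(n-1)\pi w}{2n\ell_i}\ \prod_{j\ne i}\cos\frac{\pi q_j}{2\ell_j}.
\]
Here $\partial_{p_i}=\partial_w-\sum_{j\ne i}c_j\partial_{q_j}$ and $\partial_{p_j}=\partial_{q_j}$. In $\int(\partial_{p_i}\varphi)^2$ every cross term is odd in some $q_j$ and integrates to $0$. So
\[
\lambda_1(\Omega(s,e))\le\frac{\pi^2}{4\ell_i^2}\,\frac{(n-1)^2}{n^2}+\sum_{j\ne i}\frac{\pi^2}{4\ell_j^2}\,(1+c_j^2).
\]
By the choice of $i$, $c_j^2/\ell_j^2\le\frac1{n^2\ell_i^2}$. As $\lambda_1(B)=\sum_j\frac{\pi^2}{4\ell_j^2}$,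
\[
\lambda_1(B)-\lambda_1(\Omega(s,e))\ge\frac{\pi^2}{4\ell_i^2}\Big(1-\frac{(n-1)^2}{n^2}-\frac{n-1}{n^2}\Big)=\frac{\pi^2}{4n\ell_i^2}.
\]
Insert this in \eqref{eq:sup}, with $\lambda_1(\Omega)=\lambda_1(B)-\delta_\varepsilon$ and $\frac1s=\frac{(n-1)e_i}{2\ell_i}$.
\end{proof}

For a vector $e\in\mathbf R^n$ let $e'$ denote its component orthogonal to $e_x$.

\begin{proposition}\label{prop:P}
For small $\varepsilon$ and every admissible choice of $v_1,v_2$,
\begin{equation}\label{eq:P}
\frac{P(v_1)}{P(v_2)}\le\tfrac52\sqrt n\,h,\qquad |v_1\cdot e_x|\ge1-2nh,\qquad |v_1'|<2nh .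
\end{equation}
\end{proposition}

\begin{proof}
Take $\varepsilon$ so small that $\delta_\varepsilon\le\frac{\pi^2}{16nh^2}$. If the maximizing index $i$ in Lemma~\ref{lem:Plower} is not $x$, then $\ell_i\le\frac h2$ (recall $\varepsilon\le\frac h2$) and
\begin{equation}\label{eq:notx}
P(e)\ge\frac{n-1}2\,\frac{|e_i|}{\ell_i}\cdot\frac{15}{16}\,\frac{\pi^2}{nh^2}.
\end{equation}

\emph{The direction $v_1$.} Let $e$ be a unit vector with $|e'|\ge2nh$. Then some $j\ne x$ has $|e_j|\ge2\sqrt n\,h$, so $|e_j|/\ell_j\ge4\sqrt n>1\ge|e_x|/\ell_x$, where $|e_x|$ stands for $|e\cdot e_x|$. So the maximizing index is not $x$, its quotient is at least $4\sqrt n$, and by \eqref{eq:notx}, using $\frac{n-1}{\sqrt n}\ge\frac2{\sqrt3}$, and Lemma~\ref{lem:Pupper},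
\[
P(e)\ge\frac{15}8\,\frac{n-1}{\sqrt n}\,\frac{\pi^2}{h^2}>\frac{5\pi^2}{4h^2}\ge P(e_x).
\]
Hence $|v_1'|<2nh\le\frac18$, and $|v_1\cdot e_x|\ge\sqrt{1-4n^2h^2}\ge1-2nh$.

\emph{The direction $v_2$.} From $v_2\perp v_1$ we get $|v_2\cdot e_x|\,|v_1\cdot e_x|=|v_2'\cdot v_1'|\le|v_1'|$, so $|v_2\cdot e_x|\le\frac{2nh}{\sqrt{1-4n^2h^2}}\le\frac12$ and $|v_2'|\ge\frac{\sqrt3}2$. So some $j\ne x$ has $|(v_2)_j|\ge\frac{\sqrt3}{2\sqrt n}$, hence $|(v_2)_j|/\ell_j\ge\frac{\sqrt3}{\sqrt n\,h}>1$. Again the maximizing index is not $x$, and \eqref{eq:notx} with $\frac{n-1}n\ge\frac23$ gives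
\[
P(v_2)\ge\frac{15\sqrt3}{32}\,\frac{n-1}n\,\frac{\pi^2}{\sqrt n\,h^3}\ge\frac{\pi^2}{2\sqrt n\,h^3}.
\]
With $P(v_1)\le P(e_x)\le\frac{5\pi^2}{4h^2}$ this proves \eqref{eq:P}.
\end{proof}

It remains to study $\Lambda_3\subset\Omega_3\subset\mathbf R^3$.

\section{The entrance of the tail}\label{sec:entrance}

Let $0<\sigma<\frac h4$, $y_0=h-\sigma$ and $f=u/A$. We need two facts: $f$ is close to $\sin\pi x$ on the plane $y=y_0$, uniformly up to the boundary, and $A$ decays in $y$ at a large rate everywhere beyond this plane. We work slightly below $y=h$ because there $u$ and $A$ have exact Fourier series in $z$. Log-concavity then carries the decay rate from $y=y_0$ into the whole tail, where no explicit information on $A$ is available. The rate is large because the limit profile $\sin\frac{\pi y}h$ vanishes at $y=h$: at distance $\sigma$ from its zero its logarithmic derivative is about $-\frac1\sigma$.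

\begin{lemma}\label{lem:entrance}
As $\varepsilon\to0$ with $\sigma$ fixed, $f(x,y_0,z)-\sin\pi x\to0$ uniformly for $|x|<1$, $|z|<\varepsilon$. For small $\varepsilon$,
\[
-\partial_y\log A\ge\frac1{2\sigma}\qquad\text{on }S\cap\{y\ge y_0\}.
\]
\end{lemma}

\begin{proof}
\emph{The function $u$.} On $R\times(-\varepsilon,\varepsilon)$ expand
\[
u=\sum_{j\text{ odd}}u_j(x,y)\cos\frac{j\pi z}{2\varepsilon},\qquad u_j=\frac1\varepsilon\int_{-\varepsilon}^{\varepsilon}u\cos\frac{j\pi z}{2\varepsilon}\,dz ,
\]
which is possible because $u$ is even in $z$. By Parseval, $\sum_j\|u_j\|^2_{L^2(R)}\le1$. Testing the equation of $u$ with $\eta(x,y)\cos\frac{j\pi z}{2\varepsilon}$, $\eta\in C_c^\infty(R)$, and integrating by parts in $z$ (where $u=0$ at $z=\pm\varepsilon$) gives $-\Delta u_j=(\lambda-j^2E)u_j$ in $R$. Moreover $u_j\in H^1(R)$, and $u_j=0$ on $x=\pm1$ and $y=0$. By odd reflection, first in $x=\pm1$ and then in $y=0$, $u_j$ extends to a solution on $(-3,3)\times(-h,h)$, by the argument of Section~\ref{sec:conv}.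

\emph{The mode $j=1$.} Let $w_2=\sqrt{2/h}\,\sin\pi x\,\sin\frac{\pi y}h$, which has the same reflection symmetries. By \eqref{eq:limits}, $u_1\to w_2$ in $L^2(R)$, hence on the extended domain. Since
\[
-\Delta(u_1-w_2)=(\lambda-E)(u_1-w_2)+(\lambda-E-\beta_2)w_2,\qquad \lambda-E\to\beta_2,
\]
interior elliptic estimates give $u_1\to w_2$ uniformly on $\{y=y_0,|x|\le1\}$, a compact subset of the extended domain.

\emph{The modes $j\ge3$.} For small $\varepsilon$, $\lambda\le E+\beta_2\le2E$. So $\Delta u_j=K_j^2u_j$ with $K_j^2=j^2E-\lambda\ge(j^2-2)E\ge\frac{j^2}2E$, hence $K_j\ge\frac j\varepsilon$. On the extended domain $\Delta(u_j^2)=2|\nabla u_j|^2+2K_j^2u_j^2\ge0$. A disc of radius $\frac\sigma4$ centered at a point with $|x|\le1$, $0\le y\le h-\frac\sigma4$ meets at most four reflected copies of $R$, so the mean value inequality gives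
\[
u_j^2\le\frac{16}{\pi\sigma^2}\cdot4,\qquad\text{hence}\quad|u_j|\le\frac{10}\sigma,
\]
at such points. On $(-1,1)\times(0,h-\frac\sigma4)$ compare $\pm u_j$ with $\frac{10}\sigma\,\frac{\cosh K_jy}{\cosh K_j(h-\sigma/4)}$, which solves the same equation and dominates on the boundary. Since $\cosh s/\cosh t\le2e^{s-t}$ for $s,t\ge0$ and $h-\frac\sigma4-y_0=\frac{3\sigma}4$,
\[
|u_j(x,y_0)|\le\frac{20}\sigma\,e^{-3j\sigma/(4\varepsilon)} .
\]
For odd $j$ we have $|\cos j\vartheta|\le j|\cos\vartheta|$ (this is $|\sin j\phi|\le j|\sin\phi|$ with $\phi=\frac\pi2-\vartheta$). This inequality lets us factor out $\cos\frac{\pi z}{2\varepsilon}$ and so control the quotient $f$ up to $|z|=\varepsilon$: since $\sum_{j\ge3}j\,\frac{20}\sigma e^{-3j\sigma/(4\varepsilon)}\to0$,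
\begin{equation}\label{eq:uy0}
u(x,y_0,z)=\cos\frac{\pi z}{2\varepsilon}\,\big(u_1(x,y_0)+o(1)\big)\qquad\text{uniformly}.
\end{equation}

\emph{The function $A$.} For $0<y<h$ write $A=\sum_{j\text{ odd}}A_j(y)\cos\frac{j\pi z}{2\varepsilon}$, with $A_j(0)=0$ and $\sum_j\int_0^hA_j^2\le1$; as before, $-A_j''=(\alpha-j^2E)A_j$. From $-A_1''=(\alpha-E)A_1$ and $\alpha-E\to\frac{\pi^2}{h^2}$, $A_1$ is a multiple of $\sin(\sqrt{\alpha-E}\,y)$, and \eqref{eq:limits} gives $A_1\to\sqrt{2/h}\,\sin\frac{\pi y}h$ in $C^1([0,h])$. For $j\ge3$, $A_j$ is a multiple of $\sinh k_jy$ with $k_j^2=j^2E-\alpha$. As $\alpha\le2E$ for small $\varepsilon$, $\frac j\varepsilon\le k_j\le\frac{j\pi}{2\varepsilon}$. Since $|A_j|$ is nondecreasing and $\int_{h-\sigma/4}^hA_j^2\le1$, we get $|A_j(h-\frac\sigma4)|\le\frac2{\sqrt\sigma}$. As $\sinh s/\sinh t\le e^{s-t}$ for $0<s\le t$, for small $\varepsilon$ and $\frac h2\le y\le h-\frac\sigma2$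
\[
|A_j(y)|\le\frac2{\sqrt\sigma}\,e^{-k_j(h-\frac\sigma4-y)},\qquad |A_j'(y)|=k_j\coth(k_jy)\,|A_j(y)|\le2k_j|A_j(y)| .
\]
So the series for $A$ may be differentiated term by term in $y$ near $y_0$. At $y_0$ the exponent is $-\frac34k_j\sigma$, and as in \eqref{eq:uy0}
\[
A(y_0,z)=\cos\frac{\pi z}{2\varepsilon}\,\big(A_1(y_0)+o(1)\big),\qquad A_y(y_0,z)=\cos\frac{\pi z}{2\varepsilon}\,\big(A_1'(y_0)+o(1)\big)
\]
uniformly in $|z|<\varepsilon$. Since $A_1(y_0)\to\sqrt{2/h}\,\sin\frac{\pi y_0}h>0$, dividing \eqref{eq:uy0} by the first relation proves the first claim. Dividing the second by the first,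
\[
-\partial_y\log A(y_0,z)\to-\frac\pi h\cot\frac{\pi y_0}h=\frac\pi h\cot\frac{\pi\sigma}h\ge\frac\pi{4\sigma}>\frac1{2\sigma}
\]
uniformly, because $\vartheta\cot\vartheta$ is decreasing on $(0,\frac\pi4]$ with value $\frac\pi4$ at $\frac\pi4$. So the second claim holds on $y=y_0$ for small $\varepsilon$.

Finally let $(y,z)\in S$ with $y\ge y_0$. Since $\tau$ is nonincreasing, the segment from $(y_0,z)$ to $(y,z)$ lies in $S$. By (LC), $\partial_y\log A$ is nonincreasing along it, so the second claim holds at $(y,z)$ too.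
\end{proof}

\section{Transport through the tail}\label{sec:transport}

Let $Q=\Omega_3\cap\{y>y_0\}$ and
\[
\mathcal L\psi=\Delta\psi+2\nabla\log A\cdot\nabla\psi+\mu\psi,
\]
with $A=A(y,z)$ regarded as independent of $x$. Since $\Delta A=-\alpha A$,
\begin{equation}\label{eq:conjug}
(\Delta+\lambda)(\psi A)=A\,\mathcal L\psi\qquad\text{for }\psi=\psi(x,y)\in C^2 .
\end{equation}
By Lemma~\ref{lem:entrance}, if $\psi=\psi(x,y)$ has $\psi_y\le-c_0<0$, then $2\,\partial_y\log A\;\psi_y\ge\frac{c_0}\sigma$. If $\psi$ is fixed and $\sigma$ is small, this outweighs the other terms of $\mathcal L\psi$. So every fixed smooth $\psi(x,y)$ that decreases in $y$ at a rate bounded away from $0$ is a subsolution once $\sigma$ is small, which leaves much freedom to choose barriers. To use them we need a maximum principle for $-\Delta-\lambda$ on $Q$.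

\subsection{Maximum principle}

\begin{lemma}\label{lem:max}
For $\sigma$ small (depending on $h$) and then $\varepsilon$ small, the following holds. If $W\subset Q$ is open, $g\in C^2(W)\cap C(\overline W)$, $-\Delta g-\lambda g\ge0$ in $W$ and $g\ge0$ on $\partial W$, then $g\ge0$ in $W$.
\end{lemma}

\begin{proof}
\emph{Step 1: $\lambda_1(Q)>\lambda$.} By Lemma~\ref{lem:entrance}, $\mathcal L(1+y)=2\,\partial_y\log A+\mu(1+y)\le-\frac1\sigma+11(1+h+M)\le-1$ in $Q$ if $\sigma$ is small. By \eqref{eq:conjug}, $G=(1+y)A>0$ satisfies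
\[
-\Delta G\ge\lambda G+A\ge(\lambda+c)G\quad\text{in }Q,\qquad c=\frac1{1+h+M}.
\]
For $\varphi\in C_c^\infty(Q)$ write $\varphi=G\chi$. An integration by parts gives
\[
\int|\nabla\varphi|^2=\int G^2|\nabla\chi|^2+\int\frac{-\Delta G}G\,\varphi^2\ge(\lambda+c)\int\varphi^2 ,
\]
and by density this holds in $H^1_0(Q)$.

\emph{Step 2.} Let $g^-=\max(-g,0)$ and, for $\delta>0$, $\psi_\delta=(g^--\delta)_+$. Since $\{g\le-\delta\}$ is a compact subset of $W$, $\psi_\delta$ is Lipschitz with compact support in $W$. Where $\psi_\delta>0$ we have $\nabla\psi_\delta=-\nabla g$ and $g=-g^-$. So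
\[
-\int|\nabla\psi_\delta|^2=\int\nabla g\cdot\nabla\psi_\delta=\int(-\Delta g)\psi_\delta\ge\lambda\int g\psi_\delta=-\lambda\int g^-\psi_\delta .
\]
With Step 1, $(\lambda+c)\int\psi_\delta^2\le\lambda\int g^-\psi_\delta$. Let $\delta\to0$: $(\lambda+c)\int(g^-)^2\le\lambda\int(g^-)^2$, so $g^-=0$.
\end{proof}

\subsection{The barrier}

\begin{proposition}\label{prop:barrier}
Let $y_\sharp\in(h,h+M)$, $x_1\in(0,1)$ and $\varsigma\in\{1,-1\}$. For $\sigma$ small and then $\varepsilon$ small, $\varsigma u>0$ at all points of $\Omega_3$ with $y=y_\sharp$ and $\varsigma x\ge x_1$.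
\end{proposition}

\begin{proof}
\emph{Construction.} We look for $\psi(x,y)$, decreasing in $y$, with $\psi\le0$ on the side walls, $\psi\le\varsigma f$ on the bottom $y=y_0$, and $\psi>0$ at the points in question. Extend the walls linearly below $y=h$:
\[
\tilde a(y)=-1+3h(y-h),\qquad\tilde b(y)=1-h(y-h),\qquad\rho=(x-\tilde a)(\tilde b-x).
\]
The function $\rho$ vanishes on the walls of the tail and, as they lean inward, decreases in $y$. Three adjustments are needed. A cutoff in $x$ makes $\psi$ very negative where $\varsigma f$ may be negative. A small factor $\kappa$ keeps $\psi$ below $\varsigma f$ where $\varsigma f$ is positive. Subtracting a parabola with vertex at $y_\sharp$ makes $\psi$ negative near the lower corners of $Q$, where $\varsigma f$ is only known to be nearly nonnegative, without changing $\psi$ at $y=y_\sharp$. Precisely, let $\chi\in C^\infty(\mathbf R)$, $0\le\chi\le1$, $\chi(t)=1$ for $t\le\frac{x_1}2$ and $\chi(t)=0$ for $t\ge x_1$. Put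
\[
d=h^2(y_\sharp-h)^2\in\big(0,\tfrac14\big],
\]
where $d\le\frac14$ since $hM=\frac12$. Let $s_0\in(0,1]$ be the minimum of $\sin\pi t$ on $[\frac{x_1}2,1-\frac d{12}]$ ($s_0=1$ if this interval is empty), let $\kappa=\frac{s_0}8$, and
\[
\psi=\kappa\big(\rho-h^2(y-y_\sharp)^2\big)-3\chi(\varsigma x).
\]
Then $\sigma$ is chosen small depending on all this, and $\varepsilon$ last.

\emph{$\psi$ decreases in $y$.} On $\overline D\cap\{y\ge y_0\}$ both factors of $\rho$ are nonnegative (for $y<h$ because $\tilde a<-1$ and $\tilde b>1$), and $\tilde b-\tilde a=2-4h(y-h)=4h(h+M-y)$. So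
\[
\rho_y=-3h(\tilde b-x)-h(x-\tilde a)\le-h(\tilde b-\tilde a)=-4h^2(h+M-y),
\]
and, using $y\le h+M$ in the last step,
\[
\psi_y\le\kappa\big[-4h^2(h+M-y)-2h^2(y-y_\sharp)\big]=-2\kappa h^2\big[2(h+M)-y-y_\sharp\big]\le-c_0,
\]
with $c_0=2\kappa h^2(h+M-y_\sharp)>0$. Hence in $Q$
\[
\mathcal L\psi\ge-\|\Delta\psi\|_\infty-11\|\psi\|_\infty+\frac{c_0}\sigma>0
\]
if $\sigma$ is small; the norms are over $\overline D$ and do not depend on $\sigma$.

\emph{Side walls: $\psi\le0$.} For $y\ge h$ we have $\rho=0$ there. For $y_0\le y\le h$ and $x=\pm1$, one factor of $\rho$ is at most $3h\sigma$ and the other at most $2+3h\sigma\le3$. So $\rho\le9h\sigma\le d\le h^2(y-y_\sharp)^2$ if $\sigma$ is small.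

\emph{Bottom $y=y_0$, $|x|<1$, $|z|<\varepsilon$: $\psi\le\varsigma f$.} Here $h^2(y_0-y_\sharp)^2\ge d$ and $0\le\rho\le\frac14(\tilde b-\tilde a)^2=(1+2h\sigma)^2\le4$. By Lemma~\ref{lem:entrance}, $\varsigma f=\sin(\pi\varsigma x)+o(1)$ uniformly.
\begin{itemize}
\item If $\varsigma x\le\frac{x_1}2$: $\psi\le4\kappa-3\le-2<\varsigma f$ for small $\varepsilon$.
\item If $\varsigma x\ge\frac{x_1}2$ and $\rho\le\frac d2$: $\psi\le\kappa(\frac d2-d)=-\frac{\kappa d}2\le\varsigma f$ for small $\varepsilon$, since $\sin(\pi\varsigma x)\ge0$.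
\item If $\varsigma x\ge\frac{x_1}2$ and $\rho>\frac d2$: each factor of $\rho$ is at most $2+4h\sigma\le3$, so each is at least $\frac d6$. For $\varsigma=1$ the factor $\tilde b-x=1+h\sigma-x$ gives $1-x\ge\frac d6-h\sigma$; for $\varsigma=-1$ the factor $x-\tilde a=x+1+3h\sigma$ gives $1+x\ge\frac d6-3h\sigma$. In both cases $1-\varsigma x\ge\frac d{12}$ if $\sigma$ is small. So $\sin(\pi\varsigma x)\ge s_0$, and $\psi\le\kappa\rho\le4\kappa=\frac{s_0}2\le\varsigma f$ for small $\varepsilon$.
\end{itemize}

\emph{Comparison.} Let $g=\varsigma u-\psi A\in C^2(Q)\cap C(\overline Q)$. On the side walls, including the top edge $y=h+M$ where $x=a=b$, $u=0$ and $\psi A\le0$. On $|z|=\varepsilon\tau(y)$ both terms vanish. On the rest of $y=y_0$, $g=A(\varsigma f-\psi)\ge0$. So $g\ge0$ on $\partial Q$, and $(-\Delta-\lambda)g=A\,\mathcal L\psi>0$ by \eqref{eq:conjug}. Lemma~\ref{lem:max} gives $\varsigma u\ge\psi A$ in $Q$. At points of $\Omega_3$ with $y=y_\sharp$ and $\varsigma x\ge x_1$ we have $\psi=\kappa\rho>0$.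
\end{proof}

\subsection{Two levels}
Apply Proposition~\ref{prop:barrier} for both signs, with $x_1=\frac15$, at the levels
\[
y_1=h+\tfrac M6,\qquad y_2=h+\tfrac{5M}6 ,
\]
with a common $\sigma$ and then $\varepsilon$ so small that Proposition~\ref{prop:P} and all previous statements for small $\varepsilon$ hold as well. \emph{From now on $\sigma$ and $\varepsilon$ are fixed.}

\begin{corollary}\label{cor:levels}
There is a point $X^0\in\Lambda_3$ with $y=y_1$, $z=0$, and $\Lambda_3\subset\{y<y_2\}$.
\end{corollary}

\begin{proof}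
At $y_1$ we have $a=-\frac34$ and $b=\frac{11}{12}$, so $(\pm\frac12,y_1,0)\in\Omega_3$. By Proposition~\ref{prop:barrier} $u$ is positive at the point with $+$ and negative at the point with $-$, so it vanishes between them.

At $y_2$ we have $a=\frac14>x_1$. So $u>0$ on all of $\Omega_3\cap\{y=y_2\}$. This is where the different slopes of the walls matter. Let $W=\Omega_3\cap\{y>y_2\}\subset Q$. Then $u\ge0$ on $\partial W$, so $u\ge0$ in $W$ by Lemma~\ref{lem:max}. Also $-\Delta u=\lambda u\ge0$ in the convex set $W$, and $u\not\equiv0$ there by continuity from $y=y_2$. By the strong maximum principle $u>0$ in $W$.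
\end{proof}

\section{The highest point of the nodal set}\label{sec:top}

\subsection{Harmonic polynomials of one sign on a wedge}
In the plane, a harmonic polynomial homogeneous of degree $k\ge1$ changes sign in every sector of opening larger than $\frac\pi k$. In space, positivity on a wedge still bounds the degree. A \emph{wedge} of opening $\omega\in(0,\pi]$ is a rotated copy of $\{0<\vartheta<\omega\}$ in cylindrical coordinates $(\varrho,\vartheta,\zeta)$; for $\omega=\pi$ it is a half-space.

\begin{lemma}\label{lem:wedge}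
Let $q\not\equiv0$ be a homogeneous harmonic polynomial of degree $k$ on $\mathbf R^3$ that is $\ge0$ or $\le0$ throughout an open wedge $V$ of opening $\omega\in(0,\pi]$. Then $k\le\pi/\omega$.
\end{lemma}

\begin{proof}
Say $q\ge0$ on $V$. Let $\gamma=\pi/\omega\ge1$ and $p=\varrho^\gamma\sin\gamma\vartheta$. In $V$ this is positive, harmonic and homogeneous of degree $\gamma$; it vanishes on $\partial V$, and its gradient is locally bounded since $\gamma\ge1$. On $\Sigma=V\cap S^2$, $\Delta_{S^2}q=-k(k+1)q$ and $\Delta_{S^2}p=-\gamma(\gamma+1)p$. Apply Green's formula on $\Sigma$ with discs of radius $\delta$ removed around the two poles on the edge of $V$. The contributions of the circles are $O(\delta)$, because $p$, $q$ and their gradients are bounded. Letting $\delta\to0$, with outer conormal $N$,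
\[
\big[k(k+1)-\gamma(\gamma+1)\big]\int_\Sigma qp=\int_{\partial\Sigma}q\,\partial_Np\le0,
\]
since $p>0$ in $\Sigma$ and $p=0$ on $\partial\Sigma$. As $\int_\Sigma qp>0$, $k\le\gamma$.
\end{proof}

\emph{Lowest-order terms.} Let $U\not\equiv0$ be real-analytic near $\hat X$ with $\Delta U=-\lambda U$, and let $q$, of degree $k$, be its lowest-order nonzero homogeneous Taylor polynomial at $\hat X$. Then $q$ is harmonic: the degree $k-2$ part of $\Delta U$ is $\Delta q$, while $\lambda U$ vanishes to order $k$. Also $r^{-k}U(\hat X+rY)\to q(Y)$ in $C^1$ locally in $Y$ as $r\to0^+$. Below, $U$ is $u$ or its odd reflection; it does not vanish identically near $\hat X$, since $u\not\equiv0$ is real-analytic in the connected set $\Omega_3$.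

\subsection{A tangent vector almost parallel to \texorpdfstring{$e_x$}{ex}}

\begin{proposition}\label{prop:tangent}
There is a point of $\Lambda_3$ with $\nabla u\ne0$, and a unit vector $v$ tangent to $\Lambda_3$ there, such that $|v\cdot e_x|\ge1-h$.
\end{proposition}

\begin{proof}
\emph{The point $\hat X$.} A point of $\overline{\Lambda_3}$ with maximal $y$ might lie on a wall $|z|=\varepsilon\tau(y)$, about which we know nothing. We therefore penalize $z$. Let
\[
\Psi=y-\Gamma z^2,\qquad\Gamma=\frac{16(y_2-y_1)}{\varepsilon^2},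
\]
and let $\hat X=(\hat x,\hat y,\hat z)$ maximize $\Psi$ over the compact set $\overline{\Lambda_3}$. By Corollary~\ref{cor:levels}, $\Psi(\hat X)\ge\Psi(X^0)=y_1$ and $\hat y\le y_2$. Hence
\[
h<y_1\le\hat y\le y_2<h+M,\qquad\Gamma\hat z^2\le y_2-y_1,\quad\text{so}\quad|\hat z|\le\tfrac\varepsilon4<\varepsilon\tau(\hat y).
\]
So $\hat X$ is either an interior point of $\Omega_3$ or in the relative interior of one of the flat faces $x=a(y)$, $x=b(y)$ with $y>h$.

Let $m=\nabla\Psi(\hat X)/|\nabla\Psi(\hat X)|$, where $\nabla\Psi(\hat X)=(0,1,-2\Gamma\hat z)$. Thus $m\cdot e_x=0$ and $m_y>0$. As $\Psi$ is concave, the set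
\[
\mathcal C=\Omega_3\cap\{\Psi>\Psi(\hat X)\}
\]
is convex, and it contains no point of $\Lambda_3$. So $u$ has one strict sign on $\mathcal C$.

\emph{Case 1: $\hat X\in\Omega_3$.} Then $u(\hat X)=0$. Let $q$, of degree $k\ge1$, be the lowest-order term of $u$ at $\hat X$. If $Y\cdot m>0$, then $\hat X+rY\in\mathcal C$ for small $r>0$. So $q$ has one weak sign on the half-space $\{Y\cdot m>0\}$, and $k=1$ by Lemma~\ref{lem:wedge} with $\omega=\pi$. A linear form with one sign on $\{Y\cdot m>0\}$ is a multiple of $Y\cdot m$. Hence $\nabla u(\hat X)\ne0$ is parallel to $m$, and $v=e_x$ is tangent to $\Lambda_3$ at $\hat X$.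

\emph{Case 2: $\hat X$ lies on a face.} The outer unit normal of the face is
\[
\nu=\frac{(-1,3h,0)}{\sqrt{1+9h^2}}\quad(\text{face }x=a(y))\qquad\text{or}\qquad\nu=\frac{(1,h,0)}{\sqrt{1+h^2}}\quad(\text{face }x=b(y)).
\]
Extend $u$ near $\hat X$ by odd reflection in the face (Section~\ref{sec:conv}), and let $q$, of degree $k\ge1$, be the lowest-order term of the extension at $\hat X$. It is harmonic and odd under the reflection in $\nu^\perp$.

\emph{$k\ne1$.} If $k=1$, the gradient of the extension at $\hat X$ is nonzero, so its zero set near $\hat X$ is a smooth surface. This surface contains the face, hence coincides with the face plane near $\hat X$. Then $u$ has no zeros in $\Omega_3$ near $\hat X$, contradicting $\hat X\in\overline{\Lambda_3}$.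

\emph{$k\le2$.} Near $\hat X$ the domain $\Omega_3$ is a half-ball. So if $Y\in V=\{Y\cdot\nu<0,\ Y\cdot m>0\}$, then $\hat X+rY\in\mathcal C$ for small $r>0$. Thus $q$ has one weak sign on $V$. The opening of the wedge $V$ is $\pi$ minus the angle between $-\nu$ and $m$, that is, $\omega=\frac\pi2-\phi$ with
\[
\sin\phi=\nu\cdot m=\nu_ym_y\in(0,\nu_y],\qquad\text{so}\quad0<\phi\le\arctan3h\le\arctan\tfrac1{16}<\tfrac\pi6 .
\]
Hence $\omega>\frac\pi3$, and $k\le\pi/\omega<3$ by Lemma~\ref{lem:wedge}.

\emph{$k=2$.} A quadratic form that is odd under reflection in $\nu^\perp$ is $q=(Y\cdot\nu)(Y\cdot\mathbf t)$ with $0\ne\mathbf t\perp\nu$: in $Y=s\nu+Y'$, $Y'\perp\nu$, only the terms linear in $s$ are odd. At $Y=-\nu$, the direction straight into the domain, $q=0$ and $\nabla q=-\mathbf t\ne0$. Put $q_r(Y)=r^{-2}u(\hat X+rY)$, which tends to $q$ in $C^1$ near $-\nu$. On the segment $Y=-\nu+s\,\mathbf t/|\mathbf t|$, $|s|\le\eta$, $q=-s|\mathbf t|$ changes sign, hence so does $q_r$ for small $r$. As $\eta>0$ is arbitrary, there are zeros $Y_r$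 of $q_r$ with $Y_r\to-\nu$ as $r\to0^+$. Since $Y_r\cdot\nu<0$, the points $\hat X+rY_r$ lie in $\Omega_3$, hence in $\Lambda_3$. There $\nabla u\ne0$, because $\nabla q_r(Y_r)\to-\mathbf t$, and up to sign the unit normal of $\Lambda_3$ tends to $\mathbf t/|\mathbf t|\perp\nu$. The normalized projections $v_r$ of $\nu$ onto the tangent planes therefore tend to $\nu$, and
\[
|v_r\cdot e_x|\to|\nu_x|\ge(1+9h^2)^{-1/2}\ge1-\tfrac92h^2>1-h .
\]
So $v=v_r$ has the required property for small $r$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:end}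

Let $\Omega$ be the polyhedron of Section~\ref{sec:domain} with the fixed $\varepsilon$. Its second eigenvalue is simple, and the bound on $P(v_1)/P(v_2)$ is in Proposition~\ref{prop:P}. By \eqref{eq:product} the nodal set is $\Lambda_3\times(-\varepsilon,\varepsilon)^{n-3}$. So if $v$ is as in Proposition~\ref{prop:tangent}, then $(v,0)\in\mathbf R^n$, again denoted $v$, is tangent to $\Lambda$ at points where $\Lambda$ is a smooth hypersurface. By \eqref{eq:P},
\[
|v\cdot v_1|\ge|v\cdot e_x|\,|v_1\cdot e_x|-|v_1'|\ge(1-h)(1-2nh)-2nh\ge1-h-4nh\ge1-5nh .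
\]
\qed

\begin{thebibliography}{9}
\bibitem{problem} \emph{Asymptotics of the first nodal line}, \url{https://jedp.centre-mersenne.org/item/10.5802/jedp.474.pdf} (doi:10.5802/jedp.474).
\bibitem{BL} Brascamp--Lieb, J. Funct. Anal. \textbf{22} (1976).
\end{thebibliography}

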